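\title{Ind-flatness of the Beilinson--Drinfeld affine Grassmannian}

\begin{abstract}
Let $X$ be a smooth connected complex curve and $G$ a connected reductive group. We prove that the Beilinson--Drinfeld affine Grassmannian $\mathrm{Gr}_{G,X^n}$, with its natural and in general non-reduced ind-scheme structure, is an increasing union of closed subschemes that are projective and flat over $X^n$. The proof has three steps. A Nakayama-type lemma reduces the problem to finding an increasing sequence of flat closed subschemes that exhausts every fiber. Families of thickened Schubert varieties, indexed by $\pi^n$ for a finite abelian group $\pi$, are flat with Cohen--Macaulay fibers, and together they exhaust the fibers. Since a union of flat subschemes need not be flat, we finally enlarge these families and cut them by general sections, so that each one meets the union of the previous ones in its restriction to a Cartier divisor of $X^n$.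
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question and the results}

Let $X$ be a smooth connected curve over $\mathbb C$, let $G$ be a connected reductive group over $\mathbb C$, and let $I$ be a finite nonempty set. We number its elements, $I=\{1,\dots,n\}$, and put $S=X^I=X^n$. The \emph{Beilinson--Drinfeld affine Grassmannian} $\mathrm{Gr}=\mathrm{Gr}_{G,S}\to S$ is the functor that sends a $\mathbb C$-algebra $R$ to the set of isomorphism classes of triples $((x_i),\mathcal P,\alpha)$, where
\begin{itemize}
\item $(x_1,\dots,x_n)\in S(R)$;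
\item $\mathcal P$ is a $G$-torsor on $X_R=X\times\operatorname{Spec}R$;
\item $\alpha$ is a trivialization of $\mathcal P$ on $X_R\setminus\bigcup_i\Gamma_{x_i}$, where $\Gamma_{x_i}\subset X_R$ is the graph of $x_i$.
\end{itemize}
This functor is an ind-scheme (Lemma~\ref{lem:indproj}). We always mean this ind-scheme, which is in general not reduced, and not the reduced ind-scheme underlying it.

\begin{definition}\label{def:indflat}
An ind-scheme $\mathcal Y\to S$ is \emph{ind-flat over $S$} if $\mathcal Y\simeq\operatorname{colim}_\alpha Y_\alpha$, where the colimit is filtered and is taken in prestacks, that is, $\mathcal Y(R)=\operatorname{colim}_\alpha Y_\alpha(R)$ for every affine test scheme $\operatorname{Spec}R$ over $S$; each $Y_\alpha$ is a scheme of finite type and flat over $S$; and the transition maps $Y_\alpha\to Y_\beta$ are closed embeddings.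
\end{definition}

Is $\mathrm{Gr}_{G,X^I}$ ind-flat over $X^I$ for every $G$ and every $I$? For a torus this is known. The general question is posed in \cite{KL}, where the group is a Langlands dual group $\check G$ (the duality plays no role here): ``This ind-flatness should be true for general $\mathrm{Gr}_{\check G}$; despite multiple claims in the literature, this is still open.'' We show that the answer is yes.

\begin{theorem}\label{thm:main}
Let $G$ be a connected reductive group over $\mathbb C$ and let $n\ge1$. There is a sequence $\mathcal W^1\subset\mathcal W^2\subset\cdots$ of closed subschemes of $\mathrm{Gr}=\mathrm{Gr}_{G,X^n}$, each projective and flat over $S=X^n$, such that $\mathrm{Gr}=\operatorname{colim}_k\mathcal W^k$ as functors on affine schemes. In particular $\mathrm{Gr}_{G,X^I}$ is ind-flat over $X^I$ for every connected reductive group $G$ and every finite nonempty set $I$.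
\end{theorem}

One finite group governs the shape of the proof. Let $T\subset G$ be a maximal torus with cocharacter lattice $X_*(T)$ and coroot lattice $Q^\vee$, let $A=Z(G)^\circ$ be the connected center, and let $G_{\mathrm{sc}}$ be the simply connected cover of $[G,G]$. Put
\[
\pi=X_*(T)/\bigl(X_*(A)\oplus Q^\vee\bigr).
\]
Let $G'=A\times G_{\mathrm{sc}}$ with maximal torus $T'=A\times T_{\mathrm{sc}}$. The multiplication map $G'\to G$ is a central isogeny and $X_*(T')=X_*(A)\oplus Q^\vee$, so $\pi=X_*(T)/X_*(T')$ is finite. The kernel of $G'\to G$ lies in $T'$, so $\pi=0$ exactly when $G'\to G$ is an isomorphism.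

\begin{theorem}\label{thm:compl}
Let $G$, $n$, $S$ and $\mathrm{Gr}$ be as in Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(1)] Every closed subscheme of finite type of $\mathrm{Gr}$ is contained in one that is projective and flat over $S$. For every $S'\to S$, the base change $\mathrm{Gr}\times_SS'$ is ind-flat over $S'$.
\item[(2)] Let $U\subset S$ be the locus of pairwise distinct points. Every closed subscheme of finite type of $\mathrm{Gr}$ lies in the scheme-theoretic closure of some closed subscheme of finite type of $\mathrm{Gr}|_U$.
\item[(3)] If $\pi=0$, that is, $G\cong Z(G)^\circ\times G_{\mathrm{sc}}$, then $\mathrm{Gr}=\operatorname{colim}_NY_0^N$, where the closed subschemes $Y_0^N$ of Section~\ref{sec:families} are flat over $S$ with equidimensional Cohen--Macaulay fibers.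
\item[(4)] $\mathrm{Gr}$ is a colimit of reduced closed subschemes if and only if $G$ is semisimple.
\end{enumerate}
\end{theorem}

\subsection{Why one expects ind-flatness, and where the difficulty lies}

The fiber of $\mathrm{Gr}$ over a point $s\in S$ is a product of copies of the one-point affine Grassmannian $\mathrm{Gr}_G$, one copy for each distinct point among $s_1,\dots,s_n$. Over $U$ the family is Zariski locally the product of the base with $(\mathrm{Gr}_G)^n$, so locally over $U$ there is nothing to prove. Along the diagonals several factors merge into one, and ind-flatness says that nothing new is created there: every finite piece of $\mathrm{Gr}$, with its nilpotent structure, is part of a flat family and hence a limit of pieces living over $U$.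

The smallest case shows how nilpotents arise as such limits. Take $G=\mathbb G_m$, $X=\mathbb A^1$ with coordinate $t$, and $n=2$. For $y\in R$ the ideal $E=(t-y)\subset R[t]$ is a line bundle on $X_R$. If it contains $(t-x_1)(t-x_2)$, that is, if $(y-x_1)(y-x_2)=0$, then $E=\mathcal O$ off the graphs of $x_1,x_2$, and we obtain a point of $\mathrm{Gr}$. The scheme $\{(y-x_1)(y-x_2)=0\}$ is finite flat of degree $2$ over $S$. It has two points over $U$ and a double point over the diagonal, and this double point lies in the one-point Grassmannian of $\mathbb G_m$.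

For general $G$ the finite pieces of $\mathrm{Gr}_G$ are built from Schubert varieties $\overline{\mathrm{Gr}}^\nu$, whose dimension is linear in the dominant coweight $\nu$. When two points collide, $\overline{\mathrm{Gr}}^{\nu_1}\times\overline{\mathrm{Gr}}^{\nu_2}$ degenerates to $\overline{\mathrm{Gr}}^{\nu_1+\nu_2}$, which has the same dimension. These families are flat (Proposition~\ref{prop:schubert}) and, after a thickening in the direction of the torus $A$, they fill all fibers. This is the reason to expect a positive answer.

The difficulty is the word \emph{filtered} in Definition~\ref{def:indflat}: any two flat pieces must lie in a third flat piece. The thickened families come in increasing sequences $Y_c^0\subset Y_c^1\subset\cdots$, one sequence for each $c\in\pi^n$. Over $U$ the sequences for different $c$ are disjoint, and over the diagonals they meet. A union of flat closed subschemes can fail to be flat, and this happens for two such families already for $G=\mathrm{PGL}_3$ and $n=3$ (Example~\ref{ex:pgl3}).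

\subsection{Outline}

Section~\ref{sec:unions} gives the criterion for a union of two flat subschemes to be flat and shows, on two planes in $\mathbb A^4$, how a non-flat union is repaired. Section~\ref{sec:nakayama} proves that an increasing sequence of flat subschemes that exhausts every fiber exhausts the whole ind-scheme. Sections~\ref{sec:recollections} and~\ref{sec:components} collect what we need about affine Grassmannians, including the torus case. Section~\ref{sec:families} constructs the families $Y_c^N$; this already settles the case $\pi=0$. Section~\ref{sec:gluing} is a general construction that encloses a union of several flat families in a flat subscheme, and Section~\ref{sec:proof} applies it. Section~\ref{sec:compl} proves Theorem~\ref{thm:compl}.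

\section{Unions of flat subschemes}\label{sec:unions}

For $Y\to S$ and $S'\to S$ we write $Y|_{S'}=Y\times_SS'$, and $Y_s$ for the fiber over a point $s$ with residue field $\kappa(s)$. Unions and intersections of closed subschemes are scheme-theoretic: the ideal of $Y\cup Y'$ is $\mathcal I_Y\cap\mathcal I_{Y'}$ and that of $Y\cap Y'$ is $\mathcal I_Y+\mathcal I_{Y'}$. Thus $Y\cup Y'$ is the smallest closed subscheme containing both, and
\begin{equation}\label{eq:MV}
0\to\mathcal O_{Y\cup Y'}\to\mathcal O_Y\oplus\mathcal O_{Y'}\to\mathcal O_{Y\cap Y'}\to0
\end{equation}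
is exact. The zero effective divisor is the empty subscheme, and $\dim\emptyset=-\infty$. If $Y$ is flat over $S$ and $D\subset S$ is an effective Cartier divisor, then $\mathcal O_S(-D)\otimes\mathcal O_Y\to\mathcal O_Y$ is injective, so the ideal of $Y|_D$ in $\mathcal O_Y$ is the line bundle $\mathcal O_Y(-D)$ pulled back from $S$.

\begin{lemma}\label{lem:union}
Let $S$ be a noetherian scheme, $\mathbb G$ a scheme of finite type over $S$, and $Y,Y'\subset\mathbb G$ closed subschemes that are flat over $S$.
\begin{enumerate}
\item[(a)] If $Y\cap Y'=Y'|_D$ for an effective Cartier divisor $D\subset S$, then $Y\cup Y'$ is flat over $S$.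
\item[(b)] Let $y\in Y\cap Y'$ lie over $s\in S$, and let $f,g$ be a regular sequence in $\mathcal O_{S,s}$ whose images in $\mathcal O_{Y\cap Y',y}$ are nilpotent. Then $Y\cup Y'$ is not flat over $S$ at $y$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:MV} and the flatness of $Y$ and $Y'$,
\[
\operatorname{Tor}_1^{\mathcal O_S}(\mathcal O_{Y\cup Y'},M)\cong\operatorname{Tor}_2^{\mathcal O_S}(\mathcal O_{Y\cap Y'},M)
\]
for every $\mathcal O_S$-module $M$. In (a), $\mathcal O_{Y'}(-D)\to\mathcal O_{Y'}$ is a resolution of $\mathcal O_{Y\cap Y'}$ by $S$-flat modules, so the right side vanishes for all $M$. In (b), let $Q=\mathcal O_{Y\cap Y',y}\ne0$ and choose $k$ with $f^kQ=g^kQ=0$. The Koszul complex of the regular sequence $f^k,g^k$ resolves $M=\mathcal O_{S,s}/(f^k,g^k)$, so $\operatorname{Tor}_2(Q,M)=\{q\in Q: f^kq=g^kq=0\}=Q\neq0$.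
\end{proof}

\begin{example}\label{ex:planes}
Let $S=\mathbb A^2$ with coordinates $x,y$ and $\mathbb G=S\times\mathbb A^2$ with fiber coordinates $u,v$. The sections $Y=\{u=v=0\}$ and $Y'=\{u=x,\ v=y\}$ meet in the origin only, so $Y\cup Y'$ is not flat by Lemma~\ref{lem:union}(b). The intersection is too small. To repair this, choose a divisor over which the intersection lies, say $D=\{x=0\}$, and enlarge $Y$ to $W=\{u=0\}$. Then $W$ is flat and $W\cap Y'=\{u=x=0,\ v=y\}=Y'|_D$, so $W\cup Y'$ is flat by Lemma~\ref{lem:union}(a), and it contains $Y\cup Y'$.

The subscheme $W$ is cut out of a larger flat family, here $\mathbb G$ itself, by a function $u$ with three properties: it vanishes on $Y$; its restriction to $Y'$ generates the ideal of $Y'|_D$; and it is a non-zero-divisor on every fiber of the larger family. In this example nothing is gained, since $\mathbb G$ is already flat and contains $Y'$. In the Grassmannian the larger family will contain $Y'|_D$ but not $Y'$, and the same three properties will drive the construction of Section~\ref{sec:gluing}.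
\end{example}

We shall use the following standard facts. In (C1) and (C2), $(\mathcal O,\mathfrak m,\kappa)\to(\mathcal O',\mathfrak m')$ is a local homomorphism of noetherian local rings.
\begin{enumerate}
\item[(C1)] (Local criterion.) A finite $\mathcal O'$-module $M$ with $\operatorname{Tor}_1^{\mathcal O}(M,\kappa)=0$ is flat over $\mathcal O$.
\item[(C2)] If $\mathcal O'$ is flat over $\mathcal O$ and $f_1,\dots,f_p\in\mathfrak m'$ form a regular sequence on $\mathcal O'/\mathfrak m\mathcal O'$, then $\mathcal O'/(f_1,\dots,f_p)$ is flat over $\mathcal O$ \cite[Cor.\ to Thm.~22.5]{Mat}.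
\item[(C3)] If $\mathcal O'$ is a Cohen--Macaulay (CM) local ring of dimension $d$ and $f_1,\dots,f_p\in\mathfrak m'$ satisfy $\dim\mathcal O'/(f_1,\dots,f_p)\le d-p$, then $f_1,\dots,f_p$ is a regular sequence.
\item[(C4)] A finite morphism between smooth irreducible varieties of the same dimension is flat.
\item[(C5)] A morphism of finite type that is unramified and injective on $K$-points for all algebraically closed fields $K$ is a monomorphism. A proper monomorphism is a closed immersion.
\end{enumerate}

\section{From fibers to the total space}\label{sec:nakayama}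

The fibers of $\mathrm{Gr}$ are well understood, while the scheme structure of the total space along the diagonals is not. The following lemma lets us work with fibers only.

\begin{lemma}\label{lem:nak}
Let $S$ be a noetherian scheme and $\mathcal G=\operatorname{colim}_{N\in\mathbb N}\mathbb G_N$ with $\mathbb G_N$ of finite type over $S$ and closed embeddings as transition maps. Let $Y_0\subset Y_1\subset\cdots$ be closed subschemes of $\mathcal G$, each contained in some $\mathbb G_N$ and flat over $S$. Suppose that for all $s\in S$ and all $N$ there is $j$ with $\mathbb G_{N,s}\subset(Y_j)_s$. Then for every $N$ there is $j$ with $\mathbb G_N\subset Y_j$.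
\end{lemma}

Flatness cannot be dropped: take $\mathcal G=S=\operatorname{Spec}\mathbb C[\epsilon]/(\epsilon^2)$ and $Y_j=\operatorname{Spec}\mathbb C$ for all $j$. The $\mathbb G_N$ are not assumed flat. The idea is that of Nakayama's lemma for the inverse system of ideals of $Y_j$ in $\mathbb G_N$: if the transition maps of this system are eventually zero modulo an ideal $\mathcal I$ of the base, then iterating them lands in arbitrarily high powers of $\mathcal I$.

\begin{proof}
Call $(N,j)$ \emph{admissible} if $Y_j\subset\mathbb G_N$, and then put $J_{N,j}=\ker(\mathcal O_{\mathbb G_N}\to\mathcal O_{Y_j})$. For admissible pairs with $N'\ge N$ and $j'\ge j$, restriction of functions to $\mathbb G_N$ is a linear map $J_{N',j'}\to J_{N,j}$, and it is zero if and only if $\mathbb G_N\subset Y_{j'}$. We may enlarge $N$, so it suffices to treat an admissible pair $(N,j)$, which we fix. The hypotheses pass to closed subschemes of $S$. By noetherian induction we assume that $S\neq\emptyset$ and that the lemma holds over every closed subscheme $S_1\ne S$.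

Let $S_1\neq S$ be a closed subscheme with ideal $\mathcal I$. We claim:
\begin{quote}
$(*)$ For every $k\ge0$ and every $j_*$ there is an admissible pair $(N_k,j_k)$ with $N_k\geq N$ and $j_k\ge\max(j,j_*)$ such that the image of $J_{N_k,j_k}\to J_{N,j}$ lies in $\mathcal I^kJ_{N,j}$.
\end{quote}
For $k=0$ take any admissible pair with large enough entries. Given $(N_{k-1},j_{k-1})$, write $J=J_{N_{k-1},j_{k-1}}$ and $\mathbb G=\mathbb G_{N_{k-1}}$. The lemma over $S_1$ gives $j_k\ge j_{k-1}$ with $\mathbb G|_{S_1}\subset Y_{j_k}|_{S_1}$; choose $N_k\ge N_{k-1}$ with $Y_{j_k}\subset\mathbb G_{N_k}$. A section of $J_{N_k,j_k}$ vanishes on $Y_{j_k}|_{S_1}$, hence on $\mathbb G|_{S_1}$, so its image in $J$ lies in $J\cap\mathcal I\mathcal O_{\mathbb G}$. Here flatness enters: since $\operatorname{Tor}_1^{\mathcal O_S}(\mathcal O_{Y_{j_{k-1}}},\mathcal O_S/\mathcal I)=0$, the map $J/\mathcal IJ\to\mathcal O_{\mathbb G}/\mathcal I\mathcal O_{\mathbb G}$ is injective, that is, $J\cap\mathcal I\mathcal O_{\mathbb G}=\mathcal IJ$. The image of $\mathcal IJ$ in $J_{N,j}$ lies in $\mathcal I\cdot\mathcal I^{k-1}J_{N,j}$. This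 proves $(*)$.

If $S$ is not reduced, take $S_1=S_{\mathrm{red}}$. Then $\mathcal I^k=0$ for some $k$, and $(*)$ gives $\mathbb G_N\subset Y_{j_k}$.

Let $S$ be reduced and let $\xi$ be a generic point, so that $\mathcal O_{S,\xi}=\kappa(\xi)$. Choose $j_*\ge j$ with $\mathbb G_{N,\xi}\subset(Y_{j_*})_\xi$ and an admissible pair $(N_*,j_*)$ with $N_*\geq N$. The image of $J_{N_*,j_*}$ in $\mathcal O_{\mathbb G_N}$ is a coherent sheaf that vanishes after localizing at $\xi$. As $\mathbb G_N$ is quasi-compact, it vanishes over an open neighborhood $U_1$ of $\xi$, so $\mathbb G_N|_{U_1}\subset Y_{j_*}$. Let $S_1=S\setminus U_1$ with the reduced structure and ideal $\mathcal I$, and let $H\subset J_{N,j}$ be the subsheaf of sections supported over $S_1$. It is coherent, so $\mathcal I^cH=0$ for some $c$. For $(N_k,j_k)$ as in $(*)$, the image of $J_{N_k,j_k}$ lies in $\mathcal I^kJ_{N,j}$. It also lies in $H$, because a function vanishing on $Y_{j_k}\supset Y_{j_*}$ restricts to zero on $\mathbb G_N|_{U_1}$. By the Artin--Rees lemma there is $k_0$ with $\mathcal I^kJ_{N,j}\cap H\subset\mathcal I^{k-k_0}H$ for $k\geq k_0$,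 and this is zero for $k\ge k_0+c$. Hence $\mathbb G_N\subset Y_{j_k}$.
\end{proof}

\section{Recollections on affine Grassmannians}\label{sec:recollections}

\subsection{Ind-projectivity}

Put $\Gamma=\sum_i\Gamma_{x_i}\subset X\times S$, an effective Cartier divisor that is finite and flat over $S$; its pull-backs to $X_R$ are again Cartier divisors and are also denoted by $\Gamma$. Two sections of a separated $X_R$-scheme that agree off $\Gamma$ are equal, and a section that lies in a closed subscheme off $\Gamma$ lies in it.

\begin{lemma}\label{lem:indproj}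
$\mathrm{Gr}=\operatorname{colim}_N\mathbb G_N$ in prestacks, with $\mathbb G_0\subset\mathbb G_1\subset\cdots$ closed subschemes projective over $S$.
\end{lemma}

\begin{proof}
Let first $G=\mathrm{GL}_m$. An $R$-point is a locally free subsheaf $E\subset\mathcal O(\infty\Gamma)^m=\bigcup_N\mathcal O(N\Gamma)^m$ that equals $\mathcal O^m$ off $\Gamma$. By quasi-compactness $\mathcal O(-N\Gamma)^m\subset E\subset\mathcal O(N\Gamma)^m$ for some $N$. The inclusion $E\to\mathcal O(N\Gamma)^m$ stays injective on the fibers over $\operatorname{Spec}R$, which are integral curves, so its cokernel is $R$-flat. Conversely, if a quotient of $\mathcal O(N\Gamma)^m/\mathcal O(-N\Gamma)^m$ is locally free of finite rank over $R$, then its kernel in $\mathcal O(N\Gamma)^m$ is $R$-flat and finitely presented with torsion-free fibers, hence locally free. So the locus in question is the closed subscheme of $\mathcal O_X$-stable points in the Grassmannian bundle of the vector bundle $q_*(\mathcal O(N\Gamma)^m/\mathcal O(-N\Gamma)^m)$ on $S$, where $q$ is the projection to $S$.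

In general choose a faithful representation $G\subset\mathrm{GL}_m$. As $G$ is reductive, $\mathrm{GL}_m/G$ is affine and has a $\mathrm{GL}_m$-equivariant closed embedding into a representation $V$. Let $(E,\alpha)$ be an $R$-point of $\mathrm{Gr}_{\mathrm{GL}_m,S}$, with $E$ viewed as a torsor, and let $V_E$ be the vector bundle associated with $V$. Reductions of $E$ to $G$ are sections of $E/G$, which is closed in $V_E$. The trivialization $\alpha$ gives a section $\sigma$ of $E/G$ off $\Gamma$, and a lift of $(E,\alpha)$ to $\mathrm{Gr}(R)$ is an extension of $\sigma$ over $\Gamma$ as a section of $E/G$. Such an extension is unique, and an extension as a section of $V_E$ lies in $E/G$. Now $\sigma$ is a section of $V_E(k\Gamma)$ for some $k$, and it extends if and only if its class in $V_E(k\Gamma)/V_E$ vanishes. The push-forward of this sheaf to $\operatorname{Spec}R$ is locally free of finite rank and compatible with base change, so the condition is closed. Thus $\mathrm{Gr}\subset\mathrm{Gr}_{\mathrm{GL}_m,S}$ is closed, and we let $\mathbb G_N$ be its intersection with the loci above.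
\end{proof}

A map from a quasi-compact scheme to $\mathrm{Gr}$ factors through some $\mathbb G_N$: this holds on each member of a finite affine cover, and factoring through a closed subfunctor is a local condition. All closed subschemes of $\mathrm{Gr}$ below are of finite type; unions and intersections are formed in any $\mathbb G_N$ containing them.

\subsection{Gluing along formal discs}\label{ss:BL}

Let $X^\circ\subset X$ be an affine open subset and let $\Theta\subset X_R$ be a sum of graphs of points of $X^\circ(R)$. Let $\widehat D$ be the spectrum of the completion of $\mathcal O(X^\circ_R)$ along $\Theta$, and $\widehat D^\circ=\widehat D\setminus\Theta$. Let $\mathcal P$ be a $G$-torsor on $X_R$. The \emph{Beauville--Laszlo theorem} says that restriction is an equivalence from the groupoid of $G$-torsors on $X_R$ with an isomorphism to $\mathcal P$ on $X_R\setminus\Theta$ to the groupoid of $G$-torsors on $\widehat D$ with an isomorphism to $\mathcal P$ on $\widehat D^\circ$.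

If $\Theta$ is a multiple of one graph $\Gamma_x$ and $u\colon X^\circ\to\mathbb A^1$ is \'etale, then $t=u-u(x)$ generates the ideal of $\Gamma_x$ near $\Gamma_x$, and $\widehat D=\operatorname{Spec}R[[t]]$, $\widehat D^\circ=\operatorname{Spec}R((t))$. We call a topological generator $t$ of this kind a \emph{coordinate} along $x$; coordinates exist Zariski locally on $\operatorname{Spec}R$. Two coordinates are related by an $R$-point of the group scheme $\mathrm{Aut}$ of substitutions $t\mapsto a_1t+a_2t^2+\cdots$ with $a_1$ invertible. For disjoint graphs, $\widehat D$ is the disjoint union of the individual discs.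

\subsection{The one-point Grassmannian}\label{ss:onepoint}

Let $\mathrm{Gr}_G$, without a base in the notation, be the functor of $G$-torsors on $\operatorname{Spec}R[[t]]$ with a trivialization on $\operatorname{Spec}R((t))$. By \S\ref{ss:BL} it is the fiber of $\mathrm{Gr}_{G,\mathbb A^1}$ over $0$, so it is ind-projective over $\mathbb C$. The loop group $LG(R)=G(R((t)))$ and its subgroup $L^+G(R)=G(R[[t]])$ act by changing the trivialization, and $\mathrm{Aut}$ acts by substitution. By \S\ref{ss:BL}, every point of $U$ has an affine open neighborhood $U'\subset U$ with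
\begin{equation}\label{eq:factor}
\mathrm{Gr}|_{U'}\cong U'\times(\mathrm{Gr}_G)^n .
\end{equation}

Fix a Borel subgroup containing $T$. Let $X_*(T)_+$ be the set of dominant coweights, and let $2\rho$ and $2\rho^\vee$ be the sums of the positive roots and of the positive coroots. Then $2\rho^\vee\in Q^\vee$ pairs to $2$ with every simple root, and every simple coroot occurs in it with a positive coefficient. Write $\mu\le\nu$ if $\nu-\mu$ is a sum of simple coroots with coefficients in $\mathbb Z_{\geq0}$. For $\nu\in X_*(T)$ let $t^\nu=\nu(t)\in LG(\mathbb C)$; its image in $\mathrm{Gr}_G$ has the same name. The following facts are standard; $K$ is an algebraically closed field over $\mathbb C$.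
\begin{enumerate}
\item[(S1)] $\mathrm{Gr}_G(K)=G(K((t)))/G(K[[t]])$.
\item[(S2)] The $L^+G$-orbits are the locally closed subvarieties $\mathrm{Gr}^\nu$, $\nu\in X_*(T)_+$, with $\mathrm{Gr}^\nu(K)=L^+G(K)\,t^\nu$. Their reduced closures, the \emph{Schubert varieties}, satisfy $\overline{\mathrm{Gr}}^\nu=\bigsqcup_{\mu\le\nu}\mathrm{Gr}^\mu$ and $\dim\overline{\mathrm{Gr}}^\nu=\langle2\rho,\nu\rangle$. A closed subscheme of finite type meets finitely many orbits.
\item[(S3)] The $T$-fixed points are the $t^\mu$, $\mu\in X_*(T)$.
\item[(S4)] $\pi_0(\mathrm{Gr}_G)=X_*(T)/Q^\vee$, and $t^\mu$ lies in the component of $\mu$.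
\end{enumerate}
Two deeper theorems are the main external input.
\begin{enumerate}
\item[(F1)] $\mathrm{Gr}_{G_{\mathrm{sc}}}$ is reduced, that is, a colimit of reduced closed subschemes \cite[Thm.~4.5.1]{BD}, \cite[Prop.~4.6]{LS}, \cite[Thm.~6.1]{PR}.
\item[(F2)] The $\overline{\mathrm{Gr}}^\nu$ have rational singularities \cite[Thm.~8]{Fa}, \cite[Thm.~8.4]{PR}.
\end{enumerate}
Recall that a reduced scheme $V$ of finite type over a field $\kappa$ of characteristic $0$ has \emph{rational singularities} if $\mathcal O_V\to Rg_*\mathcal O_{\widetilde V}$ is an isomorphism for one, equivalently every, resolution $g\colon\widetilde V\to V$. Such a $V$ is normal and CM. Flat base change applied to a resolution shows that the property is preserved by field extensions and by \'etale maps, and that it descends along surjective \'etale maps. The K\"unneth formula shows that it is preserved by products over $\kappa$.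

To put Schubert varieties in families we need them to be stable under change of coordinate and of trivialization over arbitrary, possibly non-reduced, rings.

\begin{lemma}\label{lem:stable}
For every $\mathbb C$-algebra $R$, the closed subscheme $\operatorname{Spec}R\times\overline{\mathrm{Gr}}^\nu$ of $\operatorname{Spec}R\times\mathrm{Gr}_G$ is stable under $L^+G(R)$ and $\mathrm{Aut}(R)$. Both groups preserve each orbit $\mathrm{Gr}^\mu$ on geometric points.
\end{lemma}

\begin{proof}
Let $\mathcal H$ be $L^+G$ or $\mathrm{Aut}$. For $a\in\mathrm{Aut}(K)$ we have $a(t)=t\cdot u$ with $u\in K[[t]]^\times$, so $a$ sends $g\,t^\mu$, $g\in L^+G(K)$, to $a(g)\,t^\mu\mu(u)$, which lies in $L^+G(K)\,t^\mu\,L^+G(K)$. Thus $\mathcal H(K)$ preserves each $\mathrm{Gr}^\mu(K)$. The scheme $\mathcal H$ is a limit of smooth affine group schemes along smooth surjections, so its coordinate ring is an increasing union of smooth $\mathbb C$-algebras and $\mathcal H\times\overline{\mathrm{Gr}}^\nu$ is reduced. The action map $\mathcal H\times\overline{\mathrm{Gr}}^\nu\to\mathrm{Gr}_G$ has a reduced quasi-compact source and sends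 all points into the closed subscheme $\overline{\mathrm{Gr}}^\nu$, so it factors through it.
\end{proof}

\subsection{Fibers and their classes}\label{ss:fibers}

For $e\in\pi$ let $\mathrm{Gr}_G^{[e]}$ be the open and closed union of the components of $\mathrm{Gr}_G$ whose class in $X_*(T)/Q^\vee$ maps to $e$. Let $s\in S$ have residue field $\kappa$, and let $|s|$ be the set of distinct points among $s_1,\dots,s_n\in X(\kappa)$. By \S\ref{ss:BL}, a choice of coordinates gives $\mathrm{Gr}_s\cong\prod_{z\in|s|}(\mathrm{Gr}_G)_\kappa$. For $e\in\pi^{|s|}$ put
\[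
\mathrm{Gr}_s^{[e]}=\prod_{z\in|s|}\bigl(\mathrm{Gr}_G^{[e_z]}\bigr)_\kappa .
\]
These finitely many open and closed parts are disjoint and cover $\mathrm{Gr}_s$. By Lemma~\ref{lem:stable}, they and the products $\prod_z\overline{\mathrm{Gr}}^{\nu_z}_\kappa$ do not depend on the coordinates. When points collide their classes add up: for $c\in\pi^n$ define $s_*c\in\pi^{|s|}$ by $(s_*c)_z=\sum_{i:\,s_i=z}c_i$, and put
\[
S_{c,c'}=\{s\in S:\ s_*c=s_*c'\}.
\]

\section{The torus and the components of $\mathrm{Gr}_G$}\label{sec:components}

\subsection{The torus}

Fix $A\cong\mathbb G_m^h$. A point of $\mathrm{Gr}_{A,S}$ is an $h$-tuple of invertible subsheaves $E\subset\mathcal O(\infty\Gamma)$ that equal $\mathcal O$ off $\Gamma$. Let $B^N\subset\mathrm{Gr}_{A,S}$ be the locus where $\mathcal O(-N\Gamma)\subset E\subset\mathcal O(N\Gamma)$ for all entries. By the proof of Lemma~\ref{lem:indproj} for $\mathrm{GL}_1$, the $B^N$ are closed subschemes, $B^N\subset B^{N+1}$, and $\mathrm{Gr}_{A,S}=\operatorname{colim}_NB^N$. Each $B^N$ contains the unit section $E=\mathcal O$, and $B^N=S$ if $h=0$.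

\begin{lemma}\label{lem:torus}
$B^N$ is finite and flat over $S$.
\end{lemma}

\begin{proof}
$B^N$ is the $h$-fold fiber power over $S$ of the scheme for $h=1$, so let $h=1$. Let $E$ be an $R$-point. The map of line bundles $E(-N\Gamma)\to\mathcal O$ is an isomorphism off $\Gamma$, and the fibers of $X_R\to\operatorname{Spec}R$ are integral, so it is injective on fibers. Hence $E(-N\Gamma)=\mathcal O(-\Delta)$ with $\Delta$ a relative effective Cartier divisor. The inclusion $\mathcal O(-2N\Gamma)\subset\mathcal O(-\Delta)$ gives a map $\mathcal O(\Delta-2N\Gamma)\to\mathcal O$, to which the same argument applies, so $2N\Gamma=\Delta+\Delta'$ with $\Delta'$ a second such divisor. Both are closed in $2N\Gamma$, hence finite over $R$. Conversely, a decomposition $2N\Gamma=\Delta+\Delta'$ gives $E=\mathcal O(N\Gamma-\Delta)$. The symmetric power $X^{(d)}$ is smooth and represents relative effective divisors that are finite of degree $d$. So $B^N$ is the pull-back along $S\to X^{(2Nn)}$, $x\mapsto 2N\Gamma$, of the addition maps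
\[
\bigsqcup_{d=0}^{2Nn}X^{(d)}\times X^{(2Nn-d)}\longrightarrow X^{(2Nn)} .
\]
Each is finite, because $X^{2Nn}$ surjects onto its source and is finite over its target, and then flat by (C4).
\end{proof}

This proves Theorem~\ref{thm:main} for tori. Applied to $X=\mathbb A^1$, $n=1$, it also shows that for every torus $H$ the closed subschemes of finite type of $\mathrm{Gr}_H$ are finite over $\mathbb C$. Consequently, a map from a reduced quasi-compact scheme to $\mathrm{Gr}_H$ factors through a finite set of reduced points. We express this by saying that $(\mathrm{Gr}_H)_{\mathrm{red}}$ is \emph{discrete}.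

\subsection{Isogenies}

We know the nilpotents of $\mathrm{Gr}_A$ explicitly, and $\mathrm{Gr}_{G_{\mathrm{sc}}}$ has none. To transfer this to $G$ we compare Grassmannians along an isogeny.

\begin{lemma}\label{lem:isog}
Let $H'\to H$ be a central isogeny of connected reductive groups over $\mathbb C$.
\begin{enumerate}
\item[(a)] $\mathrm{Gr}_{H'}\to\mathrm{Gr}_H$ is formally \'etale: if $J\subset R$ is a nilpotent ideal, then a point of $\mathrm{Gr}_H(R)$ and a lift to $\mathrm{Gr}_{H'}(R/J)$ of its restriction come from a unique point of $\mathrm{Gr}_{H'}(R)$.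
\item[(b)] For every closed subscheme of finite type $Y'\subset\mathrm{Gr}_{H'}$, the map $Y'\to\mathrm{Gr}_H$ is a closed immersion. The map $\mathrm{Gr}_{H'}\to\mathrm{Gr}_H$ is a monomorphism.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In characteristic $0$ the kernel $\Phi$ is a finite constant group and $H'\to H$ is finite \'etale. Let $\mathcal X$ be $\operatorname{Spec}R[[t]]$ or $\operatorname{Spec}R((t))$, and let $\mathcal X_0\subset\mathcal X$ be the same with $R/J$ in place of $R$. The ideal of $\mathcal X_0$ is nilpotent, so $\mathcal X$ and $\mathcal X_0$ have the same \'etale site. For an $H$-torsor $\mathcal P$ on $\mathcal X$, a \emph{lift} is an $H'$-torsor $\mathcal P'$ with an isomorphism $\mathcal P'\times^{H'}H\cong\mathcal P$. Lifts exist \'etale locally, because $\mathcal P$ is \'etale locally trivial. Two lifts are \'etale locally isomorphic: local trivializations of them give two sections of $\mathcal P$, which differ by a section of $H$, and this section lifts to $H'$ \'etale locally. The automorphism sheaf of a lift is the constant sheaf $\Phi$. Hence the sheaf of isomorphisms between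 two lifts is a $\Phi$-torsor, and restriction to $\mathcal X_0$ is a map of $\Phi$-torsors on one and the same site, so it is bijective. Thus restriction of lifts is fully faithful. A lift of $\mathcal P|_{\mathcal X_0}$ is locally the restriction of a lift of $\mathcal P$, and by full faithfulness these local lifts carry descent data. So restriction is an equivalence.

Let $(\mathcal P,\alpha)\in\mathrm{Gr}_H(R)$ and let $(\mathcal P_0',\alpha_0')$ lift its restriction. On $\operatorname{Spec}R[[t]]$ there is a unique lift $\mathcal P'$ of $\mathcal P$ restricting to $\mathcal P'_0$. On $\operatorname{Spec}R((t))$ we have two lifts of $\mathcal P$, namely $\mathcal P'$ and, through $\alpha$, the trivial torsor. The isomorphism $\alpha_0'$ between their restrictions extends uniquely.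

(b) If $g\in H'(K((t)))$ maps into $H(K[[t]])$, then $g\in H'(K[[t]])$ by the valuative criterion for the finite map $H'\to H$. By (S1) the map is injective on $K$-points. The map $Y'\to\mathrm{Gr}_H$ is proper, and it is unramified by the uniqueness in (a), so (C5) applies. Any two $R$-points of $\mathrm{Gr}_{H'}$ lie in a common $Y'$, which gives the last claim.
\end{proof}

The homomorphism $A\times G\to G$ induces an \emph{action map} $\mathrm{Gr}_A\times\mathrm{Gr}_G\to\mathrm{Gr}_G$, $(E,\mathcal P)\mapsto E\times^A\mathcal P$, and likewise over $S$.

\begin{lemma}\label{lem:comp}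
Let $\nu\in X_*(T)$ have class $e\in\pi$.
\begin{enumerate}
\item[(a)] The map $\mathrm{Gr}_A\times\mathrm{Gr}_{G_{\mathrm{sc}}}=\mathrm{Gr}_{G'}\to\mathrm{Gr}_G$ is an isomorphism onto $\mathrm{Gr}_G^{[0]}$, and $\theta_\nu(b,v)=t^\nu\cdot(b,v)$ is an isomorphism $\mathrm{Gr}_A\times\mathrm{Gr}_{G_{\mathrm{sc}}}\to\mathrm{Gr}_G^{[e]}$.
\item[(b)] For dominant $\nu'\in\nu+Q^\vee$ we have $\overline{\mathrm{Gr}}^{\nu'}=\theta_\nu(1\times V)$ with $V\subset\mathrm{Gr}_{G_{\mathrm{sc}}}$ closed, and the action map $\mathrm{Gr}_A\times\overline{\mathrm{Gr}}^{\nu'}\to\mathrm{Gr}_G$ is the closed embedding with image $\theta_\nu(\mathrm{Gr}_A\times V)$.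
\item[(c)] If $\nu$ is dominant and $q\ge1$, then $\operatorname{colim}_N\overline{\mathrm{Gr}}^{\nu+Nq\cdot2\rho^\vee}=\theta_\nu(1\times\mathrm{Gr}_{G_{\mathrm{sc}}})$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (S2) and (S4), the points of $\mathrm{Gr}_G^{[0]}$ are those of the orbits $\mathrm{Gr}^\mu$ with $\mu\in X_*(T')$ dominant. As $G'\to G$ is finite \'etale and surjective and $\mathbb C[[t]]$ is strictly henselian, $G'(\mathbb C[[t]])\to G(\mathbb C[[t]])$ is surjective, so the orbit $\mathrm{Gr}^\mu_{G'}$ maps onto $\mathrm{Gr}^\mu$. In particular $\mathrm{Gr}_{G'}$ maps into $\mathrm{Gr}_G^{[0]}$. The dominance orders for $G$ and $G'$ agree, so by Lemma~\ref{lem:isog}(b) a finite union of Schubert varieties of $G'$ maps by a closed immersion onto the corresponding union for $G$, and isomorphically because both are reduced. Let $W\subset\mathrm{Gr}_G^{[0]}$ be closed of finite type. Then $W_{\mathrm{red}}$ lies in such a union, so it lifts to $\mathrm{Gr}_{G'}$. By Lemma~\ref{lem:isog}(a) the lift extends uniquely to each affine open subset of $W$, hence to $W$. So the monomorphism $\mathrm{Gr}_{G'}\to\mathrm{Gr}_G^{[0]}$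 is surjective on $R$-points. Translation by $t^\nu$ permutes the components and sends $t^\mu$ to $t^{\nu+\mu}$, so it maps $\mathrm{Gr}_G^{[0]}$ onto $\mathrm{Gr}_G^{[e]}$.

(b) $\theta_\nu^{-1}(\overline{\mathrm{Gr}}^{\nu'})$ is reduced and connected and contains $(1,t^{\nu'-\nu})$. Since $(\mathrm{Gr}_A)_{\mathrm{red}}$ is discrete, its projection to $\mathrm{Gr}_A$ is the constant map $1$. The action map is equivariant for $LA\times LG\to LG$, in particular for $t^\nu$ acting on the second factor, and on $\mathrm{Gr}_A\times\mathrm{Gr}_{G_{\mathrm{sc}}}$ it is the map of (a). Hence it sends $(b,\theta_\nu(1,v))$ to $\theta_\nu(b,v)$.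

(c) The sequence is increasing, and it lies in the right side by (b). By (S4) $\mathrm{Gr}_{G_{\mathrm{sc}}}$ is connected, so the points of the right side lie in the component of $\nu$, which is the union of the $\mathrm{Gr}^{\nu'}$ with $\nu'\in\nu+Q^\vee$ dominant. By (F1) every $R$-point of the right side factors through a reduced closed subscheme $Z$ of finite type. Such a $Z$ meets finitely many orbits $\mathrm{Gr}^{\nu'}$, and $\nu'\le\nu+Nq\cdot2\rho^\vee$ for $N\gg0$ because all simple coroots occur in $2\rho^\vee$. As $Z$ is reduced, $Z\subset\overline{\mathrm{Gr}}^{\nu+Nq\cdot2\rho^\vee}$.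
\end{proof}

These statements are identities of functors, so they persist after base change to any field $\kappa\supset\mathbb C$.

\section{Flat families of Schubert varieties}\label{sec:families}

\subsection{The reduced families}

\begin{proposition}\label{prop:schubert}
For $\nu_\bullet=(\nu_1,\dots,\nu_n)\in(X_*(T)_+)^n$ there is a reduced closed subscheme $Y_{\nu_\bullet}\subset\mathrm{Gr}$, projective and flat over $S$, whose scheme-theoretic fiber at every point $s\in S$ is $\prod_{z\in|s|}\overline{\mathrm{Gr}}^{\nu_z}_{\kappa(s)}$, where $\nu_z=\sum_{i:\,s_i=z}\nu_i$.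
\end{proposition}

The closure in $\mathrm{Gr}$ of the evident family over $U$ is the natural candidate, but over a base of dimension $\geq2$ a closure need not be flat, and its fibers are hard to control. We therefore start from a space $\widetilde Y$ of chains of modifications, made one point at a time. It is flat for trivial reasons and maps birationally onto the expected fibers, and rational singularities carry flatness from $\widetilde Y$ to its image.

\begin{proof}
\emph{Step 1: one modification.} Let $B$ be a separated $S$-scheme of finite type with a point $\mathcal P\in\mathrm{Gr}(B)$ over $S$, let $i\in I$ and let $\nu$ be dominant. Let $\mathrm{Hk}\to B$ be the functor of $G$-torsors $\mathcal P'$ with an isomorphism $\mathcal P\cong\mathcal P'$ off $\Gamma_{x_i}$. Composing with the trivialization of $\mathcal P$ gives a map $\mathrm{Hk}\to B\times_S\mathrm{Gr}$. It is a monomorphism, since the isomorphism off $\Gamma_{x_i}$ is determined by its restriction off $\Gamma$.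

For $\operatorname{Spec}R\to B$, a \emph{frame} is a coordinate $t$ along $x_i$ together with a trivialization of $\mathcal P$ on the disc $\widehat D=\operatorname{Spec}R[[t]]$. Frames exist \'etale locally on $B$: the torsor $\mathcal P|_{\Gamma_{x_i}}$ has a section after an \'etale cover; the section lifts successively to the affine schemes $k\Gamma_{x_i}$ because $\mathcal P$ is smooth; and the compatible system defines a section over $\widehat D$ because $\mathcal P$ is affine over $X_B$. By \S\ref{ss:BL} a frame gives $\mathrm{Hk}|_{\operatorname{Spec}R}\cong\operatorname{Spec}R\times\mathrm{Gr}_G$, and two frames differ by the action of elements of $L^+G(R)$ and $\mathrm{Aut}(R)$. By Lemma~\ref{lem:stable} the subfunctor corresponding to $\operatorname{Spec}R\times\overline{\mathrm{Gr}}^\nu$ does not depend on the frame. Choose an affine \'etale cover $B'\to B$ with a frame. The monomorphism $B'\times\overline{\mathrm{Gr}}^\nu\to B'\times_S\mathrm{Gr}$ factors through some $B'\times_S\mathbb G_N$ and is proper, so it is a closed immersion. Its two pull-backs to $B'\times_BB'$ agree, so it descends to a closed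 subscheme $\mathrm{Hk}^{\le\nu}\subset B\times_S\mathbb G_N$. An $R$-point of $\mathrm{Hk}$ lies in $\mathrm{Hk}^{\le\nu}$ if and only if, \'etale locally on $\operatorname{Spec}R$, it lies in $\overline{\mathrm{Gr}}^\nu$ in some (any) frame.

\emph{Step 2: chains.} Put $\widetilde Y^{(0)}=S$ with $\mathcal P_0$ the trivial torsor, and let $\widetilde Y^{(i)}=\mathrm{Hk}^{\le\nu_i}$ for $B=\widetilde Y^{(i-1)}$, $\mathcal P=\mathcal P_{i-1}$ and the index $i$, with $\mathcal P_i$ the universal $\mathcal P'$. Then $\widetilde Y=\widetilde Y^{(n)}$ is a closed subscheme of $\mathbb G\times_S\cdots\times_S\mathbb G$ ($n$ factors, $\mathbb G=\mathbb G_N$ with $N$ large), so it is projective over $S$. Each $\widetilde Y^{(i)}\to\widetilde Y^{(i-1)}$ is \'etale locally on the base a product with $\overline{\mathrm{Gr}}^{\nu_i}$. Hence $\widetilde Y$ is flat over $S$. By induction on $i$ the fibers $\widetilde Y^{(i)}_s$ have rational singularities, by (F2) and the stability properties recalled in \S\ref{ss:onepoint}. They are irreducible, since an open map with irreducible fibers onto an irreducible space has an irreducible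 source. Let $f\colon\widetilde Y\to\mathbb G$ be the last projection, $(\mathcal P_1,\dots,\mathcal P_n)\mapsto\mathcal P_n$.

\emph{Step 3: $Rf_{s*}\mathcal O_{\widetilde Y_s}=\mathcal O_{Y_s}$, where $Y_s=\prod_z\overline{\mathrm{Gr}}^{\nu_z}_{\kappa(s)}$.} Write a point of $\mathrm{Gr}_s$ as $(\mathcal P_z)_{z\in|s|}$. A chain $(\mathcal P_1,\dots,\mathcal P_n)$ of $R$-points of $\mathrm{Gr}_s$ lies in $\widetilde Y_s$ if and only if, for each $i$, $\mathcal P_{i,z}=\mathcal P_{i-1,z}$ for $z\ne s_i$ and the condition of Step 1 holds on the disc at $s_i$. So $\widetilde Y_s$ is the product over $z$ of the base changes to $\kappa(s)$ of the one-point spaces $\widetilde Y(\lambda_1,\dots,\lambda_q)\subset(\mathrm{Gr}_G)^q$ over $\mathbb C$, where $\lambda_1,\dots,\lambda_q$ are the $\nu_i$ with $s_i=z$ in order, and $f_s$ is the product of the last projections. By flat base change and the K\"unneth formula it suffices to treat $f\colon\widetilde Y(\lambda_\bullet)\to\mathrm{Gr}_G$. The $\mathbb C$-points of $\widetilde Y(\lambda_\bullet)$ are the tuples of classes of $g_1,\dots,g_q\in LG(\mathbb C)$ with $g_{i-1}^{-1}g_i\in\overline{\mathrm{Gr}}^{\lambda_i}$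 and $g_0=1$. The group $L^+G(\mathbb C)$ acts diagonally, and $f$ is equivariant. Put $\lambda=\sum\lambda_i$.

The image of $f$ is closed, irreducible and a finite union of orbits, so it is $\overline{\mathrm{Gr}}^\mu$ for some dominant $\mu$. It contains $t^\lambda=f(t^{\lambda_1},t^{\lambda_1+\lambda_2},\dots)$, so $\lambda\le\mu$. For any $\mu'$, by (S3) a $T$-fixed point of $f^{-1}(t^{\mu'})$ is a chain $(t^{\mu_1},\dots,t^{\mu_q})$ with $\mu_q=\mu'$ and $t^{\xi_i}\in\overline{\mathrm{Gr}}^{\lambda_i}$, where $\xi_i=\mu_i-\mu_{i-1}$ and $\mu_0=0$. The point $t^{\xi_i}$ lies in the orbit of the dominant Weyl conjugate $\xi_i^+$, so $\xi_i\le\xi_i^+\le\lambda_i$, and $\sum\xi_i=\mu'$. The fiber over $t^\mu$ is nonempty and projective, so it has a $T$-fixed point by Borel's theorem. This gives $\mu\le\lambda$, hence $\mu=\lambda$. For $\mu'=\lambda$ the elements $\lambda_i-\xi_i\ge0$ sum to zero, so $\xi_i=\lambda_i$, and $f^{-1}(t^\lambda)$ has exactly one $T$-fixed point.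

It has no other point. Indeed, the Pl\"ucker embeddings of the Grassmannians of $t^{-N}\mathbb C[[t]]^m/t^N\mathbb C[[t]]^m$ and the Segre embedding embed $f^{-1}(t^\lambda)$ equivariantly in the projectivization of a representation of $T$. Choose a one-parameter subgroup $\gamma$ of $T$ that separates the weights. A point $y$ that is not fixed has at least two nonzero weight components, and the limits of $\gamma(a)y$ for $a\to0$ and $a\to\infty$ are the lines through the two extreme components. These are two distinct $T$-fixed points of the fiber, a contradiction.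

By equivariance $f$ is bijective on closed points over the open orbit $\mathrm{Gr}^\lambda$. A bijective morphism of irreducible varieties in characteristic $0$ is birational. So a resolution $g\colon Z\to\widetilde Y(\lambda_\bullet)$ gives a resolution $fg$ of $\overline{\mathrm{Gr}}^\lambda$, and since both spaces have rational singularities, $Rf_*\mathcal O=Rf_*Rg_*\mathcal O_Z=\mathcal O_{\overline{\mathrm{Gr}}^\lambda}$.

\emph{Step 4: flatness of the image.} Let $\mathcal K=Rf_*\mathcal O_{\widetilde Y}$, a bounded complex with coherent cohomology on $\mathbb G$. Fix $s\in S$ and work over $\operatorname{Spec}\mathcal O_{S,s}$. This ring is regular, so $\kappa(s)$ has a finite free resolution, and tensoring with it commutes with $Rf_*$. By flatness of $\widetilde Y$ and Step 3,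
\[
\mathcal K\otimes^L_{\mathcal O_S}\kappa(s)=Rf_*\bigl(\mathcal O_{\widetilde Y}\otimes^L_{\mathcal O_S}\kappa(s)\bigr)=Rf_{s*}\mathcal O_{\widetilde Y_s}=\mathcal O_{Y_s},
\]
a sheaf in degree $0$. Let $i$ be the top degree with $H^i(\mathcal K)\ne0$. Then $H^i(\mathcal K\otimes^L\kappa(s))=H^i(\mathcal K)\otimes\kappa(s)$. If $i>0$ this vanishes for all $s$, and Nakayama's lemma gives $H^i(\mathcal K)=0$, a contradiction. So $\mathcal K=f_*\mathcal O_{\widetilde Y}$ is a sheaf with $\operatorname{Tor}_1^{\mathcal O_S}(\mathcal K,\kappa(s))=0$ for all $s$, and it is $S$-flat by (C1). The algebra map $\mathcal O_{\mathbb G}\to\mathcal K$ becomes the surjection $\mathcal O_{\mathbb G_s}\to\mathcal O_{Y_s}$ after tensoring with $\kappa(s)$, so it is surjective by Nakayama's lemma. Thus $\mathcal K=\mathcal O_Y$ for a closed subscheme $Y=Y_{\nu_\bullet}\subset\mathbb G$, flat over $S$ with fibers $Y_s$. Being flat over the integral scheme $S$, $\mathcal O_Y$ injects into the functions on the generic fiber, which is reduced. So $Y$ is reduced.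
\end{proof}

\subsection{The thickened families}

The $Y_{\nu_\bullet}$ have reduced fibers, so they miss the nilpotents coming from $A$. We add these by acting with $B^N$. For each $e\in\pi$ fix a dominant lift $\nu_e\in X_*(T)_+$; adding a large multiple of $2\rho^\vee$ to any lift gives one. For $c\in\pi^n$ and $N\ge0$ put $\nu_i(N)=\nu_{c_i}+N\cdot2\rho^\vee$ and
\[
d(c,N)=\sum_{i=1}^n\langle2\rho,\nu_i(N)\rangle .
\]

\begin{proposition}\label{prop:thick}
The action map $B^N\times_SY_{\nu_\bullet(N)}\to\mathrm{Gr}$ is a closed immersion. Its image $Y_c^N$ has the following properties.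
\begin{enumerate}
\item[(a)] $Y_c^N$ is projective and flat over $S$, and its fibers are CM and equidimensional of dimension $d(c,N)$.
\item[(b)] $Y_c^N\subset Y_c^{N+1}$.
\item[(c)] For every $s\in S$, $(Y_c^N)_s\subset\mathrm{Gr}_s^{[s_*c]}$ and $\operatorname{colim}_N(Y_c^N)_s=\mathrm{Gr}_s^{[s_*c]}$.
\item[(d)] For all $N,N'$, the intersection $Y_c^N\cap Y_{c'}^{N'}$ lies set-theoretically over $S_{c,c'}$.
\end{enumerate}
\end{proposition}

\begin{proof}
Fix $s$ with residue field $\kappa$. For $z\in|s|$ let $q_z$ be the number of $i$ with $s_i=z$, so that $\nu_z(N)=\nu_z(0)+Nq_z\cdot2\rho^\vee$, where $\nu_z(0)$ is dominant of class $(s_*c)_z$. The maps $\theta_{\nu_z(0)}$ of Lemma~\ref{lem:comp}(a) give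
\[
\theta\colon\ \mathrm{Gr}_{A,s}\times\prod_z(\mathrm{Gr}_{G_{\mathrm{sc}}})_\kappa\ \xrightarrow{\ \sim\ }\ \mathrm{Gr}_s^{[s_*c]} .
\]
By Lemma~\ref{lem:comp}(b), $\overline{\mathrm{Gr}}^{\nu_z(N)}=\theta_{\nu_z(0)}(1\times V_{z,N})$, and the fiber over $s$ of the action map is a closed immersion with image $\theta(B^N_s\times\prod_z(V_{z,N})_\kappa)$. The $B^N_s$ exhaust $\mathrm{Gr}_{A,s}$, and by Lemma~\ref{lem:comp}(c) the $V_{z,N}$ exhaust $\mathrm{Gr}_{G_{\mathrm{sc}}}$. This will give (c), and (d) follows since the parts $\mathrm{Gr}_s^{[e]}$ are disjoint.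

The action map is a proper map $\phi\colon Z\to\mathbb G_{N'}$ over $S$ that is a closed immersion on each fiber over $S$. It is quasi-finite, hence finite, and for each point $y$ the scheme $\phi^{-1}(y)$ is empty or $\operatorname{Spec}\kappa(y)$. So $1$ generates $\phi_*\mathcal O_Z\otimes\kappa(y)$, and $\mathcal O\to\phi_*\mathcal O_Z$ is surjective by Nakayama's lemma.

(a) $Z$ is projective and flat by Lemma~\ref{lem:torus} and Proposition~\ref{prop:schubert}. Its fiber is $B_s^N\times Y_s$, with $B^N_s$ a nonempty finite $\kappa$-scheme and $Y_s$ irreducible of dimension $\sum_z\langle2\rho,\nu_z(N)\rangle=d(c,N)$. This product is flat over the Artinian scheme $B_s^N$, and its fibers are products of Schubert varieties over fields, which have rational singularities and are CM. Hence it is CM.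

(b) $B^N\subset B^{N+1}$. Since $\nu_z(N)\le\nu_z(N+1)$, every point of $Y_{\nu_\bullet(N)}$ lies in $Y_{\nu_\bullet(N+1)}$, and $Y_{\nu_\bullet(N)}$ is reduced.
\end{proof}

If $\pi=0$ there is a single sequence, it exhausts all fibers, and Lemma~\ref{lem:nak} finishes the proof. If $\pi\ne0$, no single sequence exhausts the fibers over $U$, and we must combine the sequences.

\begin{example}\label{ex:pgl3}
Let $G=\mathrm{PGL}_3$, so $X_*(T)=\mathbb Z^3/\mathbb Z(1,1,1)$ and $\pi=\mathbb Z/3$ through the sum of the coordinates. Take $\nu_0=0$, $\nu_1=(1,0,0)$, $n=3$, $c=(0,0,0)$ and $c'=(1,1,1)$. The condition $s_*c=s_*c'$ says that each point of $|s|$ has multiplicity divisible by $3$, so $S_{c,c'}$ is the small diagonal, of codimension $2$. The family $Y_c^0$ is the unit section. Over the small diagonal the fiber of $Y_{c'}^0$ is $\overline{\mathrm{Gr}}^{3\nu_1}$, which contains $t^0$ because $3\nu_1=(2,-1,-1)=2(1,-1,0)+(0,1,-1)\ge0$. So $Y_c^0\cap Y_{c'}^0$ is nonempty and lies over the small diagonal, and $Y_c^0\cup Y_{c'}^0$ is not flat by Lemma~\ref{lem:union}(b). We do not decide whether the union $\bigcup_cY_c^N$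 over all $c$ is flat; we enclose it in a flat subscheme instead.
\end{example}

\section{Enclosing a union in a flat subscheme}\label{sec:gluing}

\subsection{Setting and statement}

This section does not involve groups. Let $S$ be a smooth irreducible quasi-projective variety over $\mathbb C$ of dimension $n$, and let $\mathcal G=\operatorname{colim}_N\mathbb G_N$ with $\mathbb G_N$ projective over $S$ and closed transition maps. For $j=1,\dots,r$ let $Y_j^0\subset Y_j^1\subset\cdots$ be closed subschemes of $\mathcal G$, each contained in some $\mathbb G_N$. We are also given a finite set of \emph{arrows} $\alpha\colon l\to i$ with $r\ge l>i\ge1$, each labeled by a prime divisor $\Delta_\alpha\subset S$ with generic point $\eta_\alpha$, such that distinct arrows with the same source have distinct labels. Put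
\[
D_j=\sum_{\alpha\text{ with source }j}\Delta_\alpha,\qquad S_\alpha^{(k)}=\operatorname{Spec}\mathcal O_{S,\eta_\alpha}/\mathfrak m_{\eta_\alpha}^k .
\]
We say that $\alpha\colon l\to i$ \emph{jumps over} $j$ if $l>j>i$. The hypotheses are:
\begin{enumerate}
\item[(G1)] $Y_j^N$ is flat over $S$, its fibers over closed points are CM and equidimensional of dimension $d_j(N)\ge0$, and $d_j(N)\to\infty$ as $N\to\infty$.
\item[(G2)] For every arrow $\alpha\colon l\to i$ and all $M,k$: $Y_l^M|_{S_\alpha^{(k)}}\subset Y_i^N|_{S_\alpha^{(k)}}$ for $N\gg0$.
\item[(G3)] For $i<j$ and all $N,N'$, the intersection $Y_i^N\cap Y_j^{N'}$ lies set-theoretically over $\operatorname{Supp}D_j$.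
\item[(G4)] If $\alpha\colon l\to i$ jumps over $j$, then for all $N,N'$ the intersection $Y_l^N|_{\Delta_\alpha}\cap Y_j^{N'}$ lies set-theoretically over $\operatorname{Supp}D_j$.
\end{enumerate}
Thus the $j$-th sequence meets the earlier ones only over $D_j$, and along each component of $D_j$ some earlier sequence absorbs it to any finite order.

\begin{proposition}\label{prop:glue}
Assume (G1)--(G4). For every $N_0$ there are a closed subscheme $\mathcal W\subset\mathcal G$, projective and flat over $S$, and an integer $M$ with $\bigcup_jY_j^{N_0}\subset\mathcal W\subset\bigcup_jY_j^M$.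
\end{proposition}

\subsection{Two families}

Let $r=2$ with one arrow $\alpha\colon2\to1$ labeled $\Delta$. We want flat subschemes $W_i\supset Y_i^{N_0}$ with $W_1\cap W_2=W_2|_{k\Delta}$ for some $k$. Take for $W_2$ a member of the second sequence. By (G3), $Y_1^{N_0}\cap W_2\subset W_2|_{k\Delta}$ for some $k$. By (G2) and Lemma~\ref{lem:generic} below, $W_2|_{k\Delta}\subset Y_1^{M}$ for $M$ large. But $Y_1^M\cap W_2$ may be larger than $W_2|_{k\Delta}$, and raising $k$ forces us to raise $M$ again. We break this circle as in Example~\ref{ex:planes}. Choose sections $F_1,\dots,F_p$ of a line bundle that vanish on $P=Y_1^{N_0}\cup W_2|_{k\Delta}$ and generate the ideal of $W_2|_{k\Delta}$ in $W_2$, and let $W_1$ be their zero scheme in $Y_1^M$. The number $p=\dim W_2+1$ suffices and does not depend on $M$. By (C2) and (C3), $W_1$ is flat once the sections cut every fiber of $Y_1^M$ in codimension $p$. Off $P$ this holds for general sections. On $P$ the sections vanish, so we need $\dim P_s\le d_1(M)-p$, and this holds for large $M$ because $d_1(M)\to\infty$.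

With three families a new constraint appears. If $\alpha\colon3\to1$ is an arrow, we need $W_3|_{k\Delta_\alpha}\subset W_1$. But $W_1$ is also cut by the sections that separate it from $W_2$, so these must vanish on $W_3|_{k\Delta_\alpha}$ as well. Hypothesis (G4) makes this compatible with their task on $W_2$.

\subsection{Two lemmas}

\begin{lemma}\label{lem:generic}
Let $W,Z$ be closed subschemes of some $\mathbb G_N$ with $W$ flat over $S$, and let $k\ge1$. If $W|_{S_\alpha^{(k)}}\subset Z|_{S_\alpha^{(k)}}$ for every arrow $\alpha$ with source $j$, then $W|_{kD_j}\subset Z$.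
\end{lemma}

\begin{proof}
The Cartier divisor $kD_j$ on the smooth variety $S$ is CM, so it has no embedded points, and $\mathcal O_{kD_j}$ injects into the finite product of its localizations at the generic points $\eta_\alpha$. As the labels are distinct, the localization at $\eta_\alpha$ is the ring of $S_\alpha^{(k)}$. Tensoring with the flat $\mathcal O_{kD_j}$-module $\mathcal O_{W|_{kD_j}}$ preserves injectivity. A local section of the ideal of $Z$ vanishes on each $W|_{S_\alpha^{(k)}}$, hence on $W|_{kD_j}$.
\end{proof}

A general member of a linear system lowers the dimension of one given fiber. We need it to lower the dimension of all fibers at once, so the bad sections for each fiber must have codimension greater than $\dim S$. For sections $F=(F_1,\dots,F_p)$ of a line bundle, $\mathbf V(F)$ denotes their common zero scheme. ``General'' means lying in a nonempty Zariski open subset.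

\begin{lemma}\label{lem:bertini}
Let $\mathbb G$ be projective over $S$, let $\mathcal L$ be the pull-back of $\mathcal O(1)$ under an immersion of $\mathbb G$ into a projective space over $\mathbb C$, and let $P\subset\mathbb G$ be a closed subscheme with ideal $\mathcal K$. There are $w\geq0$ and a finite-dimensional subspace $\Lambda\subset\Gamma(\mathbb G,\mathcal K\otimes\mathcal L^w)$ that generates $\mathcal K\otimes\mathcal L^w$ and has the following property. If $\delta\ge1$ and $\mathcal T\subset\mathbb G\setminus P$ is a locally closed subscheme with $\dim\mathcal T_s\le\delta$ for all closed $s\in S$, then a general $F\in\Lambda$ satisfies $\dim(\mathcal T_s\cap\mathbf V(F))\le\delta-1$ for all closed $s\in S$.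
\end{lemma}

\begin{proof}
As $\mathcal L$ is ample, a finite-dimensional space $\Lambda_0\subset\Gamma(\mathcal K\otimes\mathcal L^{w_0})$ generates $\mathcal K\otimes\mathcal L^{w_0}$ for some $w_0$. Let $\Lambda'\subset\Gamma(\mathcal L)$ be spanned by the homogeneous coordinates, let $w=w_0+n$, and let $\Lambda$ be the image of $\Lambda_0\otimes\operatorname{Sym}^n\Lambda'$. It generates $\mathcal K\otimes\mathcal L^w$.

Let $Z\subset\mathbb G\setminus P$ be locally closed, integral and of positive dimension. Then the sections in $\Lambda$ that vanish on $Z$ form a subspace of codimension at least $n+1$. Indeed, $\mathcal K=\mathcal O$ off $P$, so some $v_0\in\Lambda_0$ is not identically zero on $Z$. As $Z$ is not a point, there are $u,v\in\Lambda'$ such that $u/v$ is a nonconstant rational function on $Z$, hence transcendental over $\mathbb C$. The sections $v_0u^iv^{n-i}$, $0\le i\le n$, are therefore linearly independent on $Z$.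

Let $\mathcal Z\subset\mathcal T\times\Lambda$ be the zero scheme of the universal section, and let $\Sigma\subset S\times\Lambda$ be the set of points over which the fiber of $\mathcal Z$ has dimension $\ge\delta$. The points of $\mathcal Z$ at which the local fiber dimension over $S\times\Lambda$ is $\ge\delta$ form a closed set \cite[13.1.3]{EGA}, and its image $\Sigma$ is constructible by Chevalley's theorem. For closed $s$, a section $F$ lies in $\Sigma_s$ if and only if it vanishes on one of the finitely many $\delta$-dimensional irreducible components of $\mathcal T_s$. So $\dim\Sigma_s\le\dim\Lambda-(n+1)$ and $\dim\Sigma\le\dim\Lambda-1$. The closure of the image of $\Sigma$ in $\Lambda$ is a proper closed subset, and any $F$ outside it works.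
\end{proof}

The assumption $\delta\ge1$ is needed because a point imposes only one condition on $\Lambda$.

\subsection{Proof of Proposition~\ref{prop:glue}}

The order of the choices is forced. The thickness $k_l$ must be known before the sizes $M_j$ for $j<l$, because $Y_j^{M_j}$ has to absorb a $k_l$-th order neighborhood. All sizes must be known before the sections, because these have to be general with respect to all the families they cut.

\medskip\noindent\emph{Step 1: the numbers.} Let $\delta_0=\max_jd_j(N_0)$. For $j=r,r-1,\dots,1$ we choose first $M_j\ge N_0$ and then $k_j\ge1$. Write $Y_j=Y_j^{M_j}$, $d_j=d_j(M_j)$ and $p_j=d_j+n+1$. The requirements are: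
\begin{enumerate}
\item[(a)] $d_j\ge\sum_{l>j}p_l+\max\bigl(\{\delta_0\}\cup\{d_l:l>j\}\bigr)$;
\item[(b)] $Y_l|_{S_\alpha^{(k_l)}}\subset Y_j|_{S_\alpha^{(k_l)}}$ for every arrow $\alpha\colon l\to j$;
\item[(c)] $R_j^+\cap Y_j\subset\mathcal G|_{k_jD_j}$, where $R_j^+$ is the union of the $Y_i^{N_0}$ for $i<j$ and of the $Y_l|_{k_l\Delta_\alpha}$ for all arrows $\alpha\colon l\to i$ that jump over $j$.
\end{enumerate}
Conditions (a) and (b) involve only $M_j$ and data with index $l>j$, and they hold for $M_j\gg0$ by (G1) and (G2). By (G3) and (G4), the noetherian scheme $R_j^+\cap Y_j$ lies set-theoretically over $\operatorname{Supp}D_j$. So the ideal of $D_j$ acts nilpotently on its structure sheaf, and (c) holds for $k_j\gg0$. (If $D_j=0$ the intersection is empty.) Fix $\mathbb G=\mathbb G_N$ containing all $Y_j$. It is quasi-projective over $\mathbb C$ because $S$ is; fix $\mathcal L$ as in Lemma~\ref{lem:bertini}.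

\medskip\noindent\emph{Step 2: the sections.} For $j=r,\dots,1$ we choose $F^{(j)}=(F^{(j)}_1,\dots,F^{(j)}_{p_j})$, sections of a power of $\mathcal L$. Once the $F^{(l)}$ with $l>j$ are chosen, put
\[
T_i^{>j}=Y_i\cap\bigcap_{l>j}\mathbf V(F^{(l)})\quad(i\le j),\qquad W_j=T_j^{>j},
\]
let $R_j$ be the union of the $Y_i^{N_0}$ for $i<j$ and of the $W_l|_{k_l\Delta_\alpha}$ for all arrows $\alpha\colon l\to i$ that jump over $j$, and let
\[
P_j=R_j\cup W_j|_{k_jD_j}
\]
with ideal $\mathcal K_j\subset\mathcal O_{\mathbb G}$. Note that $R_j\subset R_j^+$. The inductive hypothesis $(\mathrm H_j)$ is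
\[
\dim(T_i^{>j})_s\le d_i-\sum_{l>j}p_l\qquad\text{for all }i\le j\text{ and all closed }s\in S .
\]
For $j=r$ it holds since $T_i^{>r}=Y_i$. Assume $(\mathrm H_j)$. We show that $W_j$ is flat over $S$ and that $F^{(j)}$ can be chosen so that
\begin{enumerate}
\item[(i)] $P_j\subset\mathbf V(F^{(j)})$;
\item[(ii)] $W_j\cap\mathbf V(F^{(j)})=W_j|_{k_jD_j}$;
\item[(iii)] $(\mathrm H_{j-1})$ holds.
\end{enumerate}

\emph{$W_j$ is flat.} Let $y\in W_j$ be a closed point over $s$. The ring $\mathcal O_{(Y_j)_s,y}$ is CM of dimension $d_j$. By $(\mathrm H_j)$ with $i=j$, dividing by the $\sum_{l>j}p_l$ local equations of $W_j$ in $Y_j$ lowers the dimension by at least their number. By (C3) they form a regular sequence on the fiber, and by (C2) $W_j$ is flat at $y$. Every point of $W_j$ specializes to a closed point, and flatness passes to localizations.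

\emph{Restriction $\mathcal K_j\to\mathcal O_{W_j}(-k_jD_j)$ is surjective.} By (c), $R_j\cap W_j\subset R_j^+\cap Y_j\cap W_j\subset W_j|_{k_jD_j}$. A local section $\psi$ of the ideal $\mathcal O_{W_j}(-k_jD_j)$ therefore vanishes on $R_j\cap W_j$, and by \eqref{eq:MV} the pair $(0,\psi)\in\mathcal O_{R_j}\oplus\mathcal O_{W_j}$ comes from $\mathcal O_{R_j\cup W_j}$. A lift to $\mathcal O_{\mathbb G}$ vanishes on $R_j$ and on $W_j|_{k_jD_j}$, so it lies in $\mathcal K_j$.

\emph{Choice of $F^{(j)}$.} Apply Lemma~\ref{lem:bertini} to $P_j$ to obtain $\Lambda\subset\Gamma(\mathcal K_j\otimes\mathcal L^w)$. All sections are taken in $\Lambda$, which gives (i). By the surjectivity just shown, $\Lambda$ generates the line bundle $\mathcal M=\mathcal L^w\otimes\mathcal O_{W_j}(-k_jD_j)$ on $W_j$. Let $Z_q\subset W_j$ be the common zero locus of $F_1^{(j)},\dots,F_q^{(j)}$ \emph{as sections of $\mathcal M$}, and for $i<j$ let $\mathcal T_{i,q}=(T_i^{>j}\setminus P_j)\cap\mathbf V(F_1^{(j)},\dots,F_q^{(j)})$. We choose the sections one at a time so that, for $0\le q\le p_j$,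
\[
\dim Z_q\le d_j+n-q,\qquad \dim(\mathcal T_{i,q})_s\le d_i-\sum_{l>j}p_l-q\quad(i<j,\ s\text{ closed}).
\]
For $q=0$ this holds because $\dim W_j\le\dim Y_j\le d_j+n$, and by $(\mathrm H_j)$. Let $1\le q\le p_j$. For the first inequality, pick a closed point on each irreducible component of $Z_{q-1}$; a general $F\in\Lambda$ is nonzero at these points as a section of $\mathcal M$, and then the dimension drops. For the second, put $\delta=d_i-\sum_{l>j}p_l-(q-1)$. By (a) for the index $i$ we have $d_i\ge\sum_{l>i}p_l$, so $\delta\ge\sum_{i<l\le j}p_l-(q-1)\ge p_j-q+1\ge1$, and Lemma~\ref{lem:bertini} applies to $\mathcal T_{i,q-1}$. These are finitely many nonempty open conditions on $F_q^{(j)}$, so they can be met together.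

For $q=p_j$ we get $\dim Z_{p_j}\le-1$, so the sections generate $\mathcal M$. This means that the ideal of $W_j\cap\mathbf V(F^{(j)})$ in $\mathcal O_{W_j}$ is $\mathcal O_{W_j}(-k_jD_j)$, which is (ii). For (iii) let $i<j$, so that $T_i^{>j-1}=T_i^{>j}\cap\mathbf V(F^{(j)})$. Off $P_j$ its fibers are those of $\mathcal T_{i,p_j}$, of dimension $\le d_i-\sum_{l\ge j}p_l$. As a set, $P_j$ lies in the union of the $Y_{i'}^{N_0}$ and of the $Y_l$ with $l\ge j$, so by (a) for the index $i$,
\[
\dim(P_j)_s\le\max\bigl(\{\delta_0\}\cup\{d_l:l\ge j\}\bigr)\le d_i-\sum_{l>i}p_l\le d_i-\sum_{l\ge j}p_l .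
\]

\medskip\noindent\emph{Step 3: the union.} Put $\mathcal W_j=\bigcup_{i\le j}W_i$, so $\mathcal W_0=\emptyset$, and $\mathcal W=\mathcal W_r$. Since $W_i\subset Y_i$, we have $\mathcal W\subset\bigcup_iY_i^M$ for $M=\max_jM_j$. We have $Y_i^{N_0}\subset Y_i$, and $Y_i^{N_0}\subset R_l\subset\mathbf V(F^{(l)})$ for $l>i$ by (i). So $Y_i^{N_0}\subset W_i\subset\mathcal W$. We claim that
\begin{equation}\label{eq:claim}
\mathcal W_{j-1}\cap W_j=W_j|_{k_jD_j}.
\end{equation}
For $i<j$ we have $W_i\subset\mathbf V(F^{(j)})$ by definition, so $\mathcal W_{j-1}\subset\mathbf V(F^{(j)})$, and (ii) gives ``$\subset$''. For ``$\supset$'', by Lemma~\ref{lem:generic} it suffices to show, for each arrow $\alpha\colon j\to i$, that $W_j\subset W_i$ over $S_\alpha^{(k_j)}$. There $W_j\subset Y_j\subset Y_i$ by (b) for the index $i$. Since $S_\alpha^{(k_j)}\to S$ factors through $k_j\Delta_\alpha$, it remains to see that $W_j|_{k_j\Delta_\alpha}\subset\mathbf V(F^{(l)})$ for all $l>i$: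
\begin{itemize}
\item for $l>j$, because $W_j\subset\mathbf V(F^{(l)})$;
\item for $l=j$, because $W_j|_{k_j\Delta_\alpha}\subset W_j|_{k_jD_j}\subset P_j$ and by (i);
\item for $i<l<j$, because $\alpha$ jumps over $l$, so $W_j|_{k_j\Delta_\alpha}\subset R_l\subset P_l$, and by (i).
\end{itemize}
This proves \eqref{eq:claim}. By induction on $j$ and Lemma~\ref{lem:union}(a), each $\mathcal W_j=\mathcal W_{j-1}\cup W_j$ is flat over $S$. Finally $\mathcal W$ is closed in $\mathbb G$, hence projective over $S$. \qed

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}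

\subsection{Arrows on $\pi^n$}

We must order $\pi^n$ and choose arrows so that (G2)--(G4) hold. Example~\ref{ex:pgl3} shows that two families may meet only in codimension $2$, while the labels have to be divisors. The natural moves that involve a divisor transfer the class at one point to another point, which is invisible where the two points coincide. The lexicographic order makes these moves decreasing.

Choose a total order on the set $\pi$ with minimum $0$, order $\pi^n$ lexicographically, and list it as $c^1<c^2<\dots<c^r$. For $a<b$ let $\Delta_{ab}=\{x_a=x_b\}\subset S$; these are distinct prime divisors, since $\Delta_{ab}\cong X^{n-1}$ is irreducible. For each $l$ and each pair $a<b$ with $c^l_a\neq0$, let $c^i$ be obtained from $c^l$ by replacing the entry $c^l_a$ by $0$ and the entry $c^l_b$ by $c^l_a+c^l_b$. The entries before $a$ are unchanged and the entry at $a$ decreases, so $i<l$. We draw an arrow $l\to i$ with label $\Delta_{ab}$; see Figure~\ref{fig:arrows}. Thus $D_j=\sum_{a<b,\ c^j_a\ne0}\Delta_{ab}$.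

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (a) at (0,0) {$000$};
\node (b) at (2.6,0) {$011$};
\node (c) at (5.2,0) {$101$};
\node (d) at (7.8,0) {$110$};
\draw[->] (b) -- node[above] {\scriptsize $\Delta_{23}$} (a);
\draw[->] (c) -- node[above] {\scriptsize $\Delta_{12}$} (b);
\draw[->] (d) -- node[below] {\scriptsize $\Delta_{23}$} (c);
\draw[->] (c) to[bend left=40] node[below] {\scriptsize $\Delta_{13}$} (a);
\draw[->] (d) to[bend right=40] node[above] {\scriptsize $\Delta_{13}$} (b);
\draw[->] (d) to[bend right=62] node[above] {\scriptsize $\Delta_{12}$} (a);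
\end{tikzpicture}
\caption{The elements of $(\mathbb Z/2)^3$ with even sum, in lexicographic order, and the arrows between them. An arrow labeled $\Delta_{ab}$ moves a nonzero entry in position $a$ to a later position $b$ and adds it there. The curved arrows jump over the elements displayed between their ends. Arrows preserve the sum of the entries.}
\label{fig:arrows}
\end{figure}

\begin{lemma}\label{lem:combi}
\begin{enumerate}
\item[(1)] If $\alpha\colon l\to i$ is an arrow, then $\Delta_\alpha\subset S_{c^l,c^i}$.
\item[(2)] If $i<j$, then $S_{c^i,c^j}\subset\operatorname{Supp}D_j$.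
\item[(3)] If $\alpha\colon l\to i$ jumps over $j$, then $\Delta_\alpha\cap S_{c^l,c^j}\subset\operatorname{Supp}D_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $s_a=s_b$, moving an entry from $a$ to $b$ does not change the sums $(s_*c)_z$.

(2) Let $s\in S_{c^i,c^j}$ and let $a$ be the first index at which $c^i$ and $c^j$ differ. Then $c^i_a<c^j_a$, so $c^j_a\ne0$. The sum of the entries of $c^i-c^j$ over $\{b:s_b=s_a\}$ vanishes and the term at $a$ does not. So $c_b^i\ne c_b^j$ for some $b\ne a$ with $s_b=s_a$, and $b>a$ by the choice of $a$. Hence $s\in\Delta_{ab}\subset\operatorname{Supp}D_j$.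

(3) For $s$ in this set, $s_*c^i=s_*c^l=s_*c^j$ by (1), and $i<j$. Apply (2).
\end{proof}

\begin{lemma}\label{lem:check}
If $\pi\ne0$, then $\mathcal G=\mathrm{Gr}$, the sequences $Y_j^N=Y_{c^j}^N$ and the arrows above satisfy (G1)--(G4).
\end{lemma}

\begin{proof}
The curve $X$ is quasi-projective, hence so is $S$. If $\pi\neq0$ then $G$ is not a torus, so $\langle2\rho,2\rho^\vee\rangle>0$ and $d(c,N)\to\infty$; the rest of (G1) is Proposition~\ref{prop:thick}(a). Conditions (G3) and (G4) follow from Proposition~\ref{prop:thick}(d) and Lemma~\ref{lem:combi}(2),(3).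

For (G2) let $\alpha\colon l\to i$, $\eta=\eta_\alpha$ and $S'=S_\alpha^{(k)}$, an Artinian scheme with the single point $\eta$. Put $e=\eta_*c^l=\eta_*c^i$, using Lemma~\ref{lem:combi}(1). Each $\mathbb G_N|_{S'}$ has the same topological space as $\mathbb G_{N,\eta}$, so it has an open and closed subscheme $\mathbb G_N'$ with fiber $\mathbb G_{N,\eta}\cap\mathrm{Gr}_\eta^{[e]}$. By Proposition~\ref{prop:thick}(c), $Y^M_{c^l}|_{S'}$ and all $Y_{c^i}^N|_{S'}$ lie in $\mathcal G'=\operatorname{colim}_N\mathbb G'_N$, and the flat sequence $Y^N_{c^i}|_{S'}$ exhausts the fiber of $\mathcal G'$. By Lemma~\ref{lem:nak} over $S'$ it exhausts $\mathcal G'$.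
\end{proof}

\subsection{End of the proof}

We construct $\mathcal W^1\subset\mathcal W^2\subset\cdots$, projective and flat over $S$, such that each $\mathcal W^k$ lies in some union $\bigcup_cY_c^{M}$ and each union $\bigcup_cY_c^N$ lies in some $\mathcal W^k$. If $\pi=0$, take $\mathcal W^k=Y_0^k$. If $\pi\ne0$, Proposition~\ref{prop:glue} with $N_0=0$ gives $\mathcal W^1\subset\bigcup_cY_c^{M(1)}$. Given $\mathcal W^k\subset\bigcup_cY_c^{M(k)}$, apply it with $N_0=\max(M(k),k)$ to get
\[
\mathcal W^k\subset\bigcup_cY_c^{\max(M(k),k)}\subset\mathcal W^{k+1}\subset\bigcup_cY_c^{M(k+1)} .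
\]

Let $s\in S$ and $N\geq0$. The fiber $\mathbb G_{N,s}$ is the disjoint union of its open and closed parts $\mathbb G_{N,s}\cap\mathrm{Gr}_s^{[e]}$, $e\in\pi^{|s|}$. Each $e$ is $s_*c$ for some $c\in\pi^n$: place $e_z$ at one index $i$ with $s_i=z$ and $0$ at the others. By Proposition~\ref{prop:thick}(c) the part of class $e$ lies in $(Y_c^{N'})_s$ for $N'\gg0$. Hence $\mathbb G_{N,s}\subset(\mathcal W^k)_s$ for $k\gg0$. By Lemma~\ref{lem:nak} every $\mathbb G_N$ lies in some $\mathcal W^k$, so $\mathrm{Gr}(R)=\bigcup_N\mathbb G_N(R)=\bigcup_k\mathcal W^k(R)$ for every $R$. This proves Theorem~\ref{thm:main}. \qed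

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

(1) A closed subscheme of finite type lies in some $\mathbb G_N$, hence in some $\mathcal W^k$. Filtered colimits of functors commute with fiber products, so $\mathrm{Gr}\times_SS'=\operatorname{colim}_k\mathcal W^k|_{S'}$, and flatness, finite type and closed embeddings are preserved by base change.

(2) As $\mathcal W^k$ is flat over the integral scheme $S$, its structure sheaf is $\mathcal O_S$-torsion-free and injects into the push-forward of its restriction to the nonempty open set $U$. So $\mathcal W^k$ is the scheme-theoretic closure of $\mathcal W^k|_U$.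

(3) For $\pi=0$ we took $\mathcal W^k=Y_0^k$; the properties of the fibers are in Proposition~\ref{prop:thick}(a).

(4) Let $G$ be semisimple. Then $A=1$ and $B^N=S$, so $Y_c^N=Y_{\nu_\bullet(N)}$ is reduced by Proposition~\ref{prop:schubert}. By \eqref{eq:MV} a finite union of reduced closed subschemes is reduced. Every $\mathcal W^k$ lies in some $\bigcup_cY_c^M$, so $\mathrm{Gr}=\operatorname{colim}_N\bigcup_cY_c^N$.

Conversely, let $A\neq1$ and suppose that $\mathrm{Gr}=\operatorname{colim}_\beta R_\beta$ is a filtered colimit of reduced schemes along closed embeddings. A non-reduced fiber does not by itself give a contradiction, since a reduced scheme can have non-reduced fibers. We therefore project to a torus and use the product structure over $U$. Let $H=G/[G,G]$. The map $A\to H$ is an isogeny of tori, because $G=A\cdot[G,G]$ and $A\cap[G,G]$ is finite. Fix a closed point $s\in U$. By Lemma~\ref{lem:isog}(b), applied at each of the $n$ points, $\mathrm{Gr}_{A,s}\to\mathrm{Gr}_{H,s}$ is a monomorphism.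

Let $\mathbb C[\epsilon]$ be the ring of dual numbers, and call a $\mathbb C[\epsilon]$-point of a functor \emph{constant} if it comes from a $\mathbb C$-point. Let $y\in X(\mathbb C[\epsilon])$ be a nonzero tangent vector at $s_1$. The ideal sheaf $\mathcal O(-\Gamma_y)$ equals $\mathcal O$ off $s_1$, so placing it in the first entry and $\mathcal O$ in the others gives $\tau\in\mathrm{Gr}_{A,s}(\mathbb C[\epsilon])$. It is not constant, since it determines $y$. Its image $\bar\tau$ in $\mathrm{Gr}_{H,s}$ is not constant either: otherwise $\tau$ and the constant point with the same restriction to $\operatorname{Spec}\mathbb C$ would have the same image.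

On the other hand, the image of $\tau$ in $\mathrm{Gr}$ under $A\to G$ factors through some $R_\beta$. Choose $U'\ni s$ as in \eqref{eq:factor} for the group $H$, and an affine open subset $R'\subset R_\beta|_{U'}$ through which this point factors. The composite $R'\to\mathrm{Gr}_{H,S}|_{U'}\cong U'\times(\mathrm{Gr}_H)^n\to(\mathrm{Gr}_H)^n=\mathrm{Gr}_{H^n}$ has a reduced affine source, so it factors through a finite set of reduced points. The last two maps restrict to an isomorphism $\mathrm{Gr}_{H,s}\cong(\mathrm{Gr}_H)^n$, so $\bar\tau$ is constant. This contradiction proves (4). \qed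

\begin{thebibliography}{9}

\bibitem{BD} Beilinson and Drinfeld, \emph{Quantization\dots}.

\bibitem{EGA} EGA IV.

\bibitem{Fa} Faltings, JEMS, 2003.

\bibitem{KL} \emph{Kazhdan-Lusztig Equivalence at the Iwahori Level}, \texttt{http://research.ipmu.jp/seminar/sysimg/seminar/2874.pdf}.

\bibitem{LS} Laszlo and Sorger, 1997.

\bibitem{Mat} Matsumura, \emph{Commutative Ring Theory}.

\bibitem{PR} Pappas and Rapoport, \emph{Twisted loop groups and their affine flag varieties}.

\end{thebibliography}
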